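# Gluing stratifiable ANRs along a closed set

## 1. Gluing along a closed set: the guess "yes" on small cases

Take a space $X$, a closed set $A\subseteq X$, a second space $Y$ and a map $f:A\to Y$, and glue $X$ to $Y$ by identifying each $a\in A$ with $f(a)$. Suppose that each of $X$, $A$, $Y$ has the following property: wherever it sits as a closed subset, some neighborhood retracts onto it. Does the glued space have this property? One would first guess yes: the two pieces are good, the seam is good, and a neighborhood retraction ought to be assembled from retractions for the pieces. We make the terms precise and then test the guess.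

All spaces are topological spaces and all maps are continuous; $I=[0,1]$.

**Definition (stratifiable).** A $T_1$ space $X$ is *stratifiable* if to each open $U\subseteq X$ one can assign open sets $(U_n)_{n\in\mathbb N}$ such that (i) $\overline{U_n}\subseteq U$ for every $n$, (ii) $\bigcup_nU_n=U$, (iii) $U_n\subseteq V_n$ for every $n$ whenever $U\subseteq V$ are open.

For a metric space, let $U_n$ be the set of points at distance more than $1/(n+1)$ from $X\setminus U$ (and $U_n=X$ if $U=X$). Points of $\overline{U_n}$ have distance at least $1/(n+1)$ from $X\setminus U$, which gives (i); (ii) and (iii) are clear. So metric spaces are stratifiable. The letter of the definition is (iii): the choice of the $U_n$ is monotone in $U$.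

**Definition (ANR, AR).** A stratifiable space $X$ is an *ANR(stratifiable)*, here simply an *ANR*, if, whenever $X$ is embedded as a closed subset of a stratifiable space $Z$, it is a retract of some open neighborhood of it in $Z$. An *AR* is a nonempty stratifiable space that is a retract of every stratifiable space containing it as a closed subset.

The interval $[0,1]$ is an AR: stratifiable spaces are normal, so by the Tietze theorem the identity of a closed copy of $[0,1]$ in $Z$ extends to a map $Z\to[0,1]$. A point is an AR. The set $A_0=\{0\}\cup\{1/n:n\ge1\}$ is not an ANR: a neighborhood retraction in $\mathbb R$ would map some interval $(-\varepsilon,\varepsilon)$ onto a connected subset of $A_0$ containing $0$ and $1/n$ for large $n$, and $A_0$ has no connected subset with two points.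

**Definition (adjunction space).** For $A\subseteq X$ closed and $f:A\to Y$, the space $X\cup_fY$ is the quotient of $X\sqcup Y$ by the equivalence relation generated by $a\sim f(a)$, $a\in A$.

Write $W=X\cup_fY$ and let $q:X\sqcup Y\to W$ be the quotient map. Here are four small cases.

*No seam.* If $A=\emptyset$, then $W=X\sqcup Y$. Let $W$ be closed in a stratifiable $Z$. Then $X$ and $Y$ are disjoint closed subsets of the normal space $Z$. They have disjoint open neighborhoods, and each can be shrunk to an open set that retracts onto $X$, respectively $Y$. The union of the two retractions is what we want. The guess holds.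

*A circle.* Let $X=[0,1]$, $A=\{0,1\}$, $Y$ a point. Then $W$ is a circle. If the unit circle $W\subset\mathbb R^2$ is closed in $Z$, extend its two coordinate functions over $Z$ by Tietze to get $k:Z\to\mathbb R^2$; on the open set $\{k\ne0\}$ the map $k/|k|$ is a retraction onto $W$. The guess holds.

*A seam that is not an ANR.* Let $X=[0,1]$, $A=A_0$, $Y$ a point. The intervals $[\frac1{n+1},\frac1n]$ become loops that shrink to one point, and $W$ is the Hawaiian earring. It is not an ANR (proof in Section 12). So the guess needs the hypothesis that $A$ is an ANR.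

*A fan.* Let $X=\mathbb N\times[0,1]$, $A=\mathbb N\times\{0\}$, $Y$ a point. Here $X$ is an ANR: if it is closed in $Z$, extend $(n,x)\mapsto n$ to $k:Z\to\mathbb R$ and $(n,x)\mapsto x$ to $v:Z\to[0,1]$; on the open set where $|k-n|<\frac13$ for some $n\in\mathbb N$, send $z$ to $(n,v(z))$. The same argument without $v$ shows that $A$ is an ANR. But $W$ is not metrizable: if $B_0,B_1,\dots$ are open neighborhoods of the center, choose $\varepsilon_n>0$ with $(n,\varepsilon_n)\in B_n$; the center together with all $(n,x)$, $0<x<\varepsilon_n$, is an open neighborhood containing no $B_n$. So the center has no countable neighborhood base.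

The fan shows why we do not stay with metric spaces. Two facts were recorded with the problem (it comes from "ANR of $\sigma$-Metric Stratifiable Spaces"): the adjunction space of two stratifiable spaces is always stratifiable (Borges); and if $X,A,Y$ are ANR(metric)'s, then $X\cup_fY$ is an ANR(metric) *provided it is metrizable*. In the stratifiable setting the proviso has no counterpart, and the guess turns out to be right.

**Theorem 1.** Let $X,Y$ be stratifiable, $A\subseteq X$ closed, $f:A\to Y$ a map. If $X,A,Y$ are ANR's, then $W=X\cup_fY$ is an ANR.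

**Theorem 2.** Let $X,Y$ be stratifiable, $A\subseteq X$ closed, $f:A\to Y$ a map.
(a) If $X$ and $A$ are ANR's, then $W$ is an ANR if and only if $Y$ is an ANR.
(b) If $X$ and $A\ne\emptyset$ are AR's, then $W$ is an AR if and only if $Y$ is an AR.
(c) In Theorem 1 the hypothesis on $A$ cannot be omitted. Also, $A,Y,W$ being ANR's does not imply that $X$ is an ANR.

## 2. Stratifiable spaces: the facts used, and extension from retraction

We use the following facts (Ceder, *Pacific J. Math.* 11 (1961); Borges, *Pacific J. Math.* 17 (1966)). Stratifiable spaces are paracompact Hausdorff and perfectly normal (every closed set is the zero set of a continuous function to $I$). Metrizable spaces, subspaces of stratifiable spaces, finite products of stratifiable spaces, and adjunction spaces of stratifiable spaces are stratifiable. In a paracompact Hausdorff space every open cover $\{O_i\}$ has a locally finite partition of unity $\{p_i\}$ with $\operatorname{supp}p_i\subseteq O_i$ (supports are closed) and has an open star refinement. Two further facts: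

* *Tube lemma.* If $K$ is compact and $P\subseteq S\times K$ is open, then $\{s:\{s\}\times K\subseteq P\}$ is open in $S$.
* *Pasting.* A function that is continuous on each of finitely many closed sets covering a space is continuous.

We may always assume $U_n\subseteq U_{n+1}$: replace $U_n$ by $\bigcup_{k\le n}U_k$.

**The ANE and AE properties.** Let $X$ be an ANR, $C$ closed in a stratifiable $Z$, and $h:C\to X$ a map. Then $h$ extends to a map from an open neighborhood of $C$ to $X$. Indeed, $Z\cup_hX$ is stratifiable and contains $X$ as a closed subspace, so there is a retraction $r:O\to X$ of an open set $O\supseteq X$. Let $e:Z\to Z\cup_hX$ be the quotient map restricted to $Z$. Then $e^{-1}(O)$ is open, contains $C$, and $r\circ e$ on it extends $h$, since $e(c)=h(c)\in X$ for $c\in C$. If $X$ is an AR, take $O$ to be everything: $h$ extends over $Z$.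

This small trick is worth noticing: it already uses the theorem on adjunction spaces, and it turns a statement about retractions into one about extending maps.

## 3. When $f$ is a closed embedding: retracting a wall first

A sensible first attack treats the case where $f$ is a closed embedding. Then $X$ and $Y$ are closed subsets of $W$, $X\cup Y=W$, $X\cap Y=A$, and one can argue directly.

Let $W$ be closed in a stratifiable $Z$. By perfect normality take $h_X,h_Y:Z\to I$ with zero sets $X$ and $Y$, put $h=h_Y-h_X$ and
$$Z_1=\{h\ge0\},\qquad Z_2=\{h\le0\},\qquad Z_0=Z_1\cap Z_2=\{h=0\}.$$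
On $X$ we have $h=h_Y\ge0$, with zeros only on $A$; on $Y$ we have $h=-h_X\le 0$, with zeros only on $A$. So $X\subseteq Z_1$, $Y\subseteq Z_2$, and $Z_0\cap W=A$: the closed set $Z_0$ is a wall that meets $W$ exactly in the seam.

Since $A$ is an ANR, some neighborhood of $A$ in $Z_0$ retracts onto $A$; by normality, restrict to a closed neighborhood $N_0$ of $A$ in $Z_0$, with retraction $r_0:N_0\to A$. As $X\cap N_0=A$, pasting gives a map $\mathrm{id}_X\cup r_0:X\cup N_0\to X$ on a closed subset of $Z_1$, and it extends to $r_1:N_1\to X$ with $N_1$ open in $Z_1$. Likewise $\mathrm{id}_Y\cup r_0$ extends to $r_2:N_2\to Y$, $N_2$ open in $Z_2$. Remove from $Z$ the closed sets $Z_1\setminus N_1$, $Z_2\setminus N_2$ and $Z_0\setminus\operatorname{int}_{Z_0}N_0$. What is left is an open neighborhood of $W$, and on it $r_1$ (on the part in $Z_1$) and $r_2$ (on the part in $Z_2$) agree with $r_0$ on the wall. By pasting they form a retraction onto $W$.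

Now let $f$ be arbitrary. The argument stops at the map $\mathrm{id}_X$. Inside $W$ we no longer have $X$ but $q(X)$, and to use that $X$ is an ANR we would need a continuous map $\sigma:q(X)\to X$ with $q\circ\sigma=\mathrm{id}$. For the circle $[0,1]/\{0,1\}$, where $q(X)=W$, such a $\sigma$ would be a continuous injection of a circle into an interval. This is impossible: its image would be a nondegenerate interval, which is disconnected by removing an interior point, while a circle minus a point is connected.

The wall argument still teaches something: retract near the seam onto $A$ *first*, then extend to $X$. We use this in Section 7.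

## 4. Averaging nearby points, and two scales near $Y$

A second approach is averaging. Let $W$ be closed in $Z$. For $z\in Z\setminus W$ choose finitely many points $x_j\in W$ near $z$ with weights $p_j(z)$ that depend continuously on $z$, form a formal average $\sum_jp_j(z)x_j$, and send it back to an actual point. To send averages of points of $X$ back to $X$ we need a space $F(X)$ of finite averages that is stratifiable and contains $X$ as a closed set: then, $X$ being an ANR, a neighborhood of $X$ in $F(X)$ retracts onto $X$. The same holds for $A$ and $Y$. For $W$ we must not assume this. So averages have to be formed in $X$ or in $Y$.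

The circle $[0,1]/\{0,1\}$ shows the trouble. Let $z$ be near the glued point $y_0$, with two nearby points $x_1=\varepsilon$, $x_2=1-\varepsilon$ of equal weight. Averaging in $X=[0,1]$ gives $\frac12$, which is the point farthest from $y_0$. Averaging in $Y$, after pushing $x_1,x_2$ to $A$ and applying $f$, gives $y_0$, as it should. On the other hand, at a point of $X\setminus A$ we have to end up in $X$, and pushing to $A$ is forbidden there.

The way out is to compare two scales. Let $u:W\to I$ measure the distance from $Y$ (so $u=0$ exactly on $Y$), and let $t=\lambda(z)$ measure the distance of $z$ from $W$. Look at the ratio $s=u/t$, averaged over the $x_j$.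

* When the ratio is large, $z$ is much closer to $W$ than the $x_j$ are to $Y$. If $\lambda$ is chosen small enough, this forces the $x_j$ to be close together *in $X$*, and we average in $X$.
* When the ratio is small, we push the $x_j$ into $Y$ and average in $Y$.
* In between, we first push the $x_j$ along a deformation into $A$, so that we have an average of points of $A$. It can be sent to $Y$ in two ways: retract it to a point of $A$ and apply $f$, or apply $f$ to every point and retract in $Y$. A homotopy $\Theta$ between the two ways bridges the gap.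

One more difficulty must be met at points of $Y$. For $y_0\in Y$, the set $f^{-1}(y_0)$ may be noncompact, and every $a$ in it has its own neighborhood $V_a$ in $X$ on which averages behave well; no single size serves all $a$. If $x_1$ is near $a_1$ and $x_2$ is near $a_2$, the average of $x_1,x_2$ need not be supported in a single $V_a$. We therefore replace each $x_j$ by a small average $\varphi(x_j,t)$ and arrange that *one* $x_j$ is close, at scale $t$, to *every* point in the support of the total average. Then the position of one $x_j$ controls the entire support. "Close at scale $t$" has to be said without a metric; this is what the next section provides.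

## 5. Neighborhood assignments and an averaging scheme on $Z\setminus W$

The first lemma replaces the monotone choice $U\mapsto(U_n)$ by a choice of shrinking neighborhoods of points. For a metric space think of $g(n,x)=B(x,2^{-n})$.

**Lemma 1.** A $T_1$ space $X$ is stratifiable if and only if there are open sets $g(n,x)\ni x$ $(n\ge0)$, decreasing in $n$, with

(G) if $x\in V$, $V$ open, there are $n_0$ and an open $V'\ni x$ with $V'\cap g(n_0,w)=\emptyset$ for all $w\notin V$ (hence the same with any $n\ge n_0$).

In the metric case, choose $n_0$ with $B(x,2\cdot2^{-n_0})\subseteq V$ and $V'=B(x,2^{-n_0})$: if $V'$ meets $B(w,2^{-n_0})$, then $d(x,w)<2\cdot2^{-n_0}$, so $w\in V$.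

*Proof.* Given a stratification, increasing in $n$, put $g(n,x)=X\setminus\overline{(X\setminus\{x\})_n}$. Since $\overline{(X\setminus\{x\})_n}\subseteq X\setminus\{x\}$, this contains $x$; it is open and decreasing. If $w\notin V$, then $V\subseteq X\setminus\{w\}$, so $V_n\subseteq(X\setminus\{w\})_n$ by monotonicity and $V_n\cap g(n,w)=\emptyset$. Choose $n_0$ with $x\in V_{n_0}$ and let $V'=V_{n_0}$.

Conversely, put $U_n=X\setminus\overline{\bigcup_{w\notin U}g(n,w)}$. It is open, and monotone in $U$. It misses the open set $\bigcup_{w\notin U}g(n,w)$, so its closure misses it too; as that union contains $X\setminus U$, we get $\overline{U_n}\subseteq U$. If $x\in U$, then (G) gives $V'\ni x$ missing $g(n_0,w)$ for all $w\notin U$, so $x\in U_{n_0}$. ∎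

Property (G) passes to smaller decreasing families of open sets $g'(n,x)$ with $x\in g'(n,x)\subseteq g(n,x)$, and the range of $n$ may start at any integer.

**Lemma 2 (monotone normality).** In a stratifiable $Z$ there are open sets $H(x,V)$, for $x\in V$, $V$ open, with $x\in H(x,V)\subseteq V$, such that $H(x,V)\cap H(z,U)\ne\emptyset$ implies $x\in U$ or $z\in V$.

In a metric space one can take the ball about $x$ of radius $\frac12d(x,Z\setminus V)$ (radius $1$ if $V=Z$): if two such balls with radii $r\ge r'$ meet, their centers are at distance less than $2r$, so the center of the second lies in the open set belonging to the first.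

*Proof.* Let $n(x,V)=\min\{n:x\in V_n\}$ and $H(x,V)=V_n\setminus\overline{(Z\setminus\{x\})_n}$ with $n=n(x,V)$. This is an open set containing $x$ and contained in $V$. Suppose $y\in H(x,V)\cap H(z,U)$ with $x\notin U$ and $z\notin V$. By symmetry let $n=n(x,V)\le m=n(z,U)$. As $z\notin V$, monotonicity gives $y\in V_n\subseteq(Z\setminus\{z\})_n\subseteq(Z\setminus\{z\})_m$, contradicting $y\in H(z,U)$. ∎

The third lemma provides the weights $p_j$ and the points $x_j$.

**Lemma 3.** Let $W\ne\emptyset$ be closed in a stratifiable $Z$. There are a locally finite partition of unity $\{p_j\}$ on $Z\setminus W$ and points $x_j\in W$ such that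

(S) for $w\in W$ and every open $V\ni w$ in $W$ there is an open $M\ni w$ in $Z$ such that $z\in M\setminus W$, $p_j(z)>0$ imply $x_j\in V$.

For metric $Z$: let $p_z$ be supported in $B(z,\frac14d(z,W))$ and choose $x_z\in W$ with $d(z,x_z)<2d(z,W)$. If $p_z(z')>0$, then $d(z,W)\le\frac43d(z',W)$, so $d(z',x_z)\le\frac94\cdot\frac43d(z',W)=3d(z',W)$ and $d(w,x_z)\le4d(w,z')$ for every $w\in W$. The proof below imitates this.

*Proof.* Let $U=Z\setminus W$, take $g$ on $Z$ as in Lemma 1 and $H$ as in Lemma 2. For $z\in U$ let $N(z)$ be the largest $n\ge1$ with $z\in\bigcup_{a\in W}g(n,a)$, or $0$ if there is none. It is finite: (G) for $z\in U$ gives $n_0$ with $z\notin g(n,a)$ for all $a\in W$ and $n\ge n_0$. Choose $a(z)\in W$ with $z\in g(N(z),a(z))$ if $N(z)\ge1$, and arbitrary in $W$ otherwise. As $U$ is paracompact, there is a locally finite partition of unity $\{p_z\}_{z\in U}$ on $U$ with $\operatorname{supp}p_z\subseteq H(z,U)$. Let $x_z=a(z)$.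

To check (S), let $w\in W$, and let $V$ be open in $Z$ with $w\in V$ (an open subset of $W$ is the trace of such a $V$, and all $x_z$ lie in $W$). By (G) choose $n_0\ge1$ and an open $V_1\ni w$ with $V_1\cap g(n_0,v)=\emptyset$ for all $v\notin V$. Let $V_2=V_1\cap g(n_0,w)$. If $z\in V_2\setminus W$, then $z\in g(n_0,w)$, so $N(z)\ge n_0$, so $z\in g(N(z),a(z))\subseteq g(n_0,a(z))$. As also $z\in V_1$, we get $a(z)\in V$.

Put $M=H(w,V_2)$. Let $z'\in M\setminus W$ and $p_z(z')>0$. Then $z'\in H(w,V_2)\cap H(z,U)$, so $w\in U$ or $z\in V_2$. As $w\notin U$, we have $z\in V_2\setminus W$ and $x_z=a(z)\in V$. ∎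

## 6. The space $F(X)$ of finite averages

We need a stratifiable space of averages that contains $X$ as a closed subset, in which every finite average with continuous coefficients is continuous, and in which averages of points near $x$ are near $x$. The space goes back to Cauty, *Bull. Soc. Math. France* 102 (1974); everything needed is proved here.

**Definition (the set $F(X)$).** For a stratifiable $X$ let $F(X)$ be the set of finitely supported $\xi:X\to[0,1]$ with $\sum_x\xi(x)=1$. Points of $X$ are identified with Dirac masses. For $B\subseteq X$ write $\xi(B)=\sum_{x\in B}\xi(x)$ and $F(B)=\{\xi:\operatorname{supp}\xi\subseteq B\}$; for finite $S$ let $\Delta_S=F(S)$ with its Euclidean topology.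

**Definition (basic sets).** $M\subseteq F(X)$ is *CW-open* if $M\cap\Delta_S$ is open in $\Delta_S$ for all finite $S$. It is *basic* if it is CW-open, $M\cap X$ is open in $X$, and $F(M\cap X)\subseteq M$.

Basic sets are closed under finite intersections, and $F(X)$ is basic; so they form a base of a topology, the one we use. Two kinds of basic sets occur again and again: CW-open sets containing no points of $X$ (the other two conditions are then void), and $\{\zeta:\zeta(V)>c\}$ for $V$ open in $X$ and $0\le c<1$, whose trace on $X$ is $V$.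

Two examples. If $X$ is a finite discrete space, every CW-open set with at most one vertex is basic, so the topology of $F(X)=\Delta_X$ is the Euclidean one. If $X=[0,1]$, let $x_1,x_2,\dots$ be distinct points of $[\frac12,1]$ and $\xi_n=(1-\frac1{n+1})\delta_0+\frac1{n+1}\delta_{x_n}$. The sequence does *not* converge to $\delta_0$: the set $\{\zeta:\zeta([0,\frac14))>0\}\setminus\{\xi_n:n\ge1\}$ is CW-open, because each $\Delta_S$ contains only finitely many $\xi_n$; its trace is $[0,\frac14)$ and it contains $F([0,\frac14))$. So it is a basic neighborhood of $\delta_0$ missing all $\xi_n$. The topology is very fine off $X$, but not on $X$.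

**Lemma 4.**
(a) $X$ is a closed subspace of $F(X)$ (with its own topology).
(b) If $N$ is open in $F(X)$ and $x\in N\cap X$, there is an open $V\ni x$ in $X$ with $F(V)\subseteq N$.
(c) A map into $F(X)$ which locally takes values in a single $\Delta_S$ ($S$ finite) with continuous coordinates is continuous.
(d) If $A\subseteq X$ is closed, $F(A)$ is a closed subspace of $F(X)$ and its own topology is the subspace topology. If $f:A\to Y$ is continuous ($Y$ stratifiable), so is the pushforward $f_*:F(A)\to F(Y)$, $(f_*\xi)(y)=\xi(f^{-1}(y))$.
(e) $F(X)$ is stratifiable.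

*Proof of (a)–(d).* (a) Traces on $X$ of basic sets are open in $X$, and every open $V\subseteq X$ is the trace of $\{\zeta:\zeta(V)>0\}$. The set $F(X)\setminus X$ is CW-open, since $X\cap\Delta_S$ is finite, and has no points of $X$; so it is basic.

(b) Take a basic $M$ with $x\in M\subseteq N$ and $V=M\cap X$.

(c) Basic sets meet each $\Delta_S$ in a Euclidean-open set, so the inclusions $\Delta_S\to F(X)$ are continuous.

(d) $F(X)\setminus F(A)=\{\zeta:\zeta(X\setminus A)>0\}$ is basic, so $F(A)$ is closed. If $M$ is basic in $F(X)$, then $M\cap F(A)$ is basic in $F(A)$: it is CW-open, its trace $M\cap A$ is open in $A$, and $F(M\cap A)\subseteq M\cap F(A)$. Conversely, let $M$ be basic in $F(A)$ and $\hat M=M\cup(F(X)\setminus F(A))$. Then $\hat M$ is basic in $F(X)$: first, $\Delta_S\setminus\hat M=\Delta_{S\cap A}\setminus M$ is closed. Second, $\hat M\cap X=(M\cap A)\cup(X\setminus A)$ is open, its complement $A\setminus M$ being closed in $A$. Third, if $\zeta\in F(\hat M\cap X)$, either $\zeta\notin F(A)$, or $\operatorname{supp}\zeta\subseteq M\cap A$ and $\zeta\in M$. Since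 $\hat M\cap F(A)=M$, the two topologies on $F(A)$ agree.

For $M$ basic in $F(Y)$, the set $f_*^{-1}(M)$ is CW-open because $f_*:\Delta_S\to\Delta_{f(S)}$ is linear; its trace $f^{-1}(M\cap Y)$ is open in $A$; and $f_*$ maps $F(f^{-1}(M\cap Y))$ into $F(M\cap Y)\subseteq M$. So $f_*^{-1}(M)$ is basic.

*Proof of (e).* We verify $T_1$ and then build a family as in Lemma 1.

**Step 1: $T_1$.** Let $\eta\ne\xi$; we want a neighborhood of $\eta$ missing $\xi$. If $\eta\notin X$, take $F(X)\setminus(X\cup\{\xi\})$, which is CW-open and has no points of $X$. If $\eta=x_0\in X$, take $x_1\in\operatorname{supp}\xi$, $x_1\ne x_0$; then $\{\zeta:\zeta(x_1)<\xi(x_1)\}$ is CW-open, has trace $X\setminus\{x_1\}$, contains $F(X\setminus\{x_1\})$, contains $x_0$ and misses $\xi$.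

**Step 2: the neighborhoods.** Let $g$ be as in Lemma 1 for $X$. For $\xi\notin X$ let $m(\xi)=\min_{\operatorname{supp}\xi}\xi$. For $n\ge1$ put
$$\Gamma(n,x)=\Big\{\zeta:\zeta(g(n,x))>1-\frac1{n+1}\Big\}\quad(x\in X),$$
$$\Gamma(n,\xi)=\Big\{\zeta:|\zeta(x)-\xi(x)|<\frac{m(\xi)}{n+1}\ \forall x\in\operatorname{supp}\xi,\ \ \zeta(X\setminus\operatorname{supp}\xi)<\frac{m(\xi)}{n+1}\Big\}\quad(\xi\notin X).$$
The sets $\Gamma(n,x)$ are basic. If $\zeta\in\Gamma(n,\xi)$ with $\xi\notin X$, then for $x\in\operatorname{supp}\xi$ we have $\zeta(x)>\xi(x)-\frac12m(\xi)\ge\frac12\xi(x)$. Hence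
$$\operatorname{supp}\xi\subseteq\operatorname{supp}\zeta\quad\text{and}\quad\xi(x)\le2\zeta(x)\ \text{for all }x\in X.\tag{1}$$
As $|\operatorname{supp}\xi|\ge2$, the CW-open set $\Gamma(n,\xi)$ contains no points of $X$ by (1), so it is basic. All these sets decrease in $n$ and contain their centers.

It remains to check (G). Let $E$ be closed and $\eta\notin E$, and let $M\ni\eta$ be basic with $M\cap E=\emptyset$. We look for $n$ and a neighborhood of $\eta$ missing $\Gamma(n,\xi)$ for *all* $\xi\in E$. By Lemma 1 this proves (e).

**Step 3: the case $\eta=x_0\in X$.** Let $V=M\cap X$, so $F(V)\subseteq M$. Call a finite $S\subseteq X$ *admissible* if it meets both $V$ and $X\setminus V$; then $|S|\ge2$. Write $\min_T\zeta=\min_{x\in T}\zeta(x)$. The aim is to describe, by bounds on coordinates, a set around $F(V)$ that stays in $M$. By induction on $|S|$ we choose $\delta_S>0$ for admissible $S$ such that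
$$C_S=\{\zeta\in\Delta_S:\zeta(V)\ge\tfrac12,\ \min\nolimits_T\zeta\le\delta_T\text{ for all admissible }T\subseteq S\}\subseteq M.$$
Suppose this is done for smaller sets. Let $B_S\subseteq\Delta_S$ be the compact set defined by $\zeta(V)\ge\frac12$ and the conditions with $T\subsetneq S$. If $\zeta\in B_S$ and $\min_S\zeta=0$, then $\zeta\in\Delta_{S'}$ with $S'=S\setminus\{x\}$ for some $x\in S$, and $S'\cap V\ne\emptyset$ since $\zeta(V)>0$. Either $S'\subseteq V$ and $\zeta\in F(V)\subseteq M$, or $S'$ is admissible and $\zeta\in C_{S'}\subseteq M$. So, as $\delta\to0$, the compact sets $\{\zeta\in B_S:\min_S\zeta\le\delta\}$ decrease to a subset of $M\cap\Delta_S$, which is open in $\Delta_S$. Hence one of them lies in $M$, and its $\delta$ serves as $\delta_S$.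

Let
$$M_2=\{\zeta:\zeta(V)>\tfrac34,\ \min\nolimits_T\zeta<\tfrac12\delta_T\text{ for all admissible }T\}.$$
On $\Delta_S$ the conditions with $T\not\subseteq S$ hold automatically (the minimum is $0$), so only finitely many remain and $M_2$ is CW-open. Every admissible $T$ has at least two points, one of them outside $V$; so $M_2\cap X=V$ and $F(V)\subseteq M_2$. Thus $M_2$ is basic, and it contains $x_0$.

Suppose $\xi\in E\setminus X$ and $\zeta\in M_2\cap\Gamma(n,\xi)$ for some $n\ge1$. By (1), $\xi(X\setminus V)\le2\zeta(X\setminus V)<\frac12$, and $\min_T\xi\le2\min_T\zeta<\delta_T$ for admissible $T\subseteq\operatorname{supp}\xi$. Since $\xi(V)>\frac12$, either $\operatorname{supp}\xi\subseteq V$ and $\xi\in F(V)\subseteq M$, or $\operatorname{supp}\xi$ is admissible and $\xi\in C_{\operatorname{supp}\xi}\subseteq M$. Both contradict $\xi\in E$. So $M_2$ misses $\Gamma(n,\xi)$ for all $n\ge1$ and $\xi\in E\setminus X$.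

For $\xi=x\in E\cap X\subseteq X\setminus V$, take $V'\ni x_0$ and $n_0\ge1$ from (G) for $x_0\in V$. Since $V'\cap g(n_0,x)=\emptyset$ and $1-\frac1{n_0+1}\ge\frac12$, no $\zeta$ with $\zeta(V')>\frac12$ can lie in $\Gamma(n_0,x)$. So the neighborhood $M_2\cap\{\zeta:\zeta(V')>\frac12\}$ and $n=n_0$ are as required.

**Step 4: the case $\eta\notin X$.** Let $\sigma=\operatorname{supp}\eta$, so $|\sigma|\ge2$, and $m=m(\eta)$. Replacing $M$ by $M\setminus X$ we may assume $M\cap X=\emptyset$.

First we avoid the sets $\Gamma(n,x)$, $x\in X$. Take $x_1\ne x_2$ in $\sigma$ with disjoint open neighborhoods $V_1,V_2$. By (G) there is $n_1$ such that, for $n\ge n_1$, $x_i\in g(n,x)$ implies $x\in V_i$. So no $g(n,x)$ with $n\ge n_1$ contains both $x_1$ and $x_2$. If $n\ge n_1$ and $\frac1{n+1}\le\frac m2$, the set $\{\zeta:\zeta(x_1)>\frac m2,\ \zeta(x_2)>\frac m2\}$, which is CW-open without points of $X$ and contains $\eta$, misses every $\Gamma(n,x)$: on it, $\zeta(g(n,x))<1-\frac m2\le1-\frac1{n+1}$.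

Next we avoid the sets $\Gamma(n,\xi)$, $\xi\in E\setminus X$. Choose $\delta_\sigma\in(0,\frac m2)$ with $C_\sigma=\{\zeta\in\Delta_\sigma:|\zeta-\eta|\le\delta_\sigma\text{ on }\sigma\}\subseteq M$, and inductively $\delta_S>0$ for finite $S\supsetneq\sigma$ with
$$C_S=\{\zeta\in\Delta_S:|\zeta-\eta|\le\delta_\sigma\text{ on }\sigma,\ \min\nolimits_T\zeta\le\delta_T\ (\sigma\subsetneq T\subseteq S)\}\subseteq M.$$
The compactness argument is the same. Elements of $\Delta_S$ with $|\zeta-\eta|\le\delta_\sigma$ on $\sigma$ are positive on $\sigma$. So if $\zeta$ satisfies the conditions with $T\subsetneq S$ and $\min_S\zeta=0$, then $\zeta$ vanishes at some $x\in S\setminus\sigma$ and $\zeta\in C_{S\setminus\{x\}}\subseteq M$; hence a small $\delta_S$ works. Let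
$$M_2=\{\zeta:|\zeta-\eta|<\tfrac12\delta_\sigma\text{ on }\sigma,\ \min\nolimits_T\zeta<\tfrac12\delta_T\text{ for all finite }T\supsetneq\sigma\}.$$
It is CW-open (on $\Delta_S$ only the finitely many $T\subseteq S$ matter), contains no points of $X$ since its elements are positive on $\sigma$, and contains $\eta$ since $\min_T\eta=0$ for $T\supsetneq\sigma$. So it is a basic neighborhood of $\eta$.

Let $\frac1{n+1}\le\frac{\delta_\sigma}2$, and suppose $\zeta\in M_2\cap\Gamma(n,\xi)$ with $\xi\in E\setminus X$. Then $\sigma\subseteq\operatorname{supp}\xi$: a point $x\in\sigma\setminus\operatorname{supp}\xi$ would have $\zeta(x)<\frac{m(\xi)}{n+1}\le\frac1{n+1}<\frac m4$, while $\zeta(x)>\eta(x)-\frac{\delta_\sigma}2>\frac m2$. Also, on $\sigma$, $|\xi-\eta|<\frac{m(\xi)}{n+1}+\frac{\delta_\sigma}2\le\delta_\sigma$; and by (1), $\min_T\xi\le2\min_T\zeta<\delta_T$ for $\sigma\subsetneq T\subseteq\operatorname{supp}\xi$. So $\xi\in C_{\operatorname{supp}\xi}\subseteq M$, a contradiction. Intersecting the two neighborhoods of $\eta$ and taking $n$ large finishes this case. ∎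

## 7. Retractions of averages, and the bridge $\Theta$

From here to the end of Section 11 we prove Theorem 1. The case $A=\emptyset$ was done in Section 1, so let $A\ne\emptyset$. As a set, $W=Y\sqcup(X\setminus A)$; $Y$ is a closed subspace and $X\setminus A$ an open subspace. Open sets of $W$ correspond to saturated open sets of $X\sqcup Y$, so they are exactly
$$[U,O]=U\cup(O\setminus A),\qquad U\subseteq Y,\ O\subseteq X\text{ open},\ O\cap A=f^{-1}(U),$$
and $q(O)\subseteq[U,O]$.

**Step 5: pushing points near $A$ into $A$.** The purpose is a deformation $D$ of a neighborhood of $A$ into $A$, inside $X$ and fixed on $A$. Let $r_A:O_A\to A$ be a retraction, $O_A\supseteq A$ open in $X$. On the closed subset $O_A\times\{0,1\}\cup A\times I$ of $O_A\times I$ consider the map to $X$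
$$(x,0)\mapsto x,\qquad(x,1)\mapsto r_A(x),\qquad(a,s)\mapsto a,$$
continuous by pasting. By the ANE property of $X$ it extends to a neighborhood, which by the tube lemma contains $O_1\times I$ for some open $O_1\supseteq A$. This gives $D:O_1\times I\to X$ with $D_0=\mathrm{id}$, $D_1=r_A|_{O_1}$ (values in $A$) and $D_s(a)=a$ for $a\in A$. Put also $D_0(x)=x$ for all $x\in X$.

By perfect normality let $u:X\to I$ be continuous with $u^{-1}(0)=A$ and $u^{-1}(1)=X\setminus O_1$. (If $h,k:X\to I$ have zero sets $A$ and $X\setminus O_1$, take $u=h/(h+k)$.) Extend $u$ to $W$ by $0$ on $Y$; this is continuous. Let $W_1=\{w\in W:u(w)<1\}=Y\cup(O_1\setminus A)$, an open set, and define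
$$\hat f:W_1\to Y,\qquad\hat f(y)=y,\qquad\hat f(x)=f(D_1(x)).$$
It is continuous, because $q$ restricts to a quotient map $O_1\sqcup Y\to W_1$ (its domain is open and saturated) and $f(D_1(a))=f(a)$ for $a\in A$.

**Step 6: compatible retractions of averages.** We want retractions for $F(A)$ and $F(X)$ that agree on $F(A)$ near $A$; as with the wall in Section 3, we retract onto $A$ first. By Lemma 4, $A$ is closed in the stratifiable space $F(A)$, so there is a retraction $R_A:N_A\to A$ with $N_A\supseteq A$ open in $F(A)$. Put $\hat N=N_A\cup(F(X)\setminus F(A))$. It is open in $F(X)$ (if $N_A=N'\cap F(A)$ with $N'$ open, then $\hat N=N'\cup(F(X)\setminus F(A))$), and $\hat N\cap F(A)=N_A$, $X\subseteq\hat N$. The sets $X$ and $N_A$ are closed in $\hat N$ and meet in $A$, so $\mathrm{id}_X\cup R_A:X\cup N_A\to X$ is continuous. By the ANE property it extends to $R_X:N_X\to X$ on an open $N_X$ with $X\cup N_A\subseteq N_X\subseteq\hat N$. Thus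
$$R_X|_X=\mathrm{id},\qquad R_X|_{N_A}=R_A.\tag{2}$$
Let also $R_Y:N_Y\to Y$ be a retraction, $N_Y\supseteq Y$ open in $F(Y)$.

**Step 7: the bridge.** Averages in $F(A)$ near $A$ can be sent to $Y$ by $f\circ R_A$ or by $R_Y\circ f_*$; we join the two. Let $L=N_A\cap f_*^{-1}(N_Y)$, open in $F(A)$ and containing $A$. On the closed subset $L\times\{0,1\}\cup A\times I$ of $L\times I$ consider the map to $Y$
$$(\xi,0)\mapsto fR_A(\xi),\qquad(\xi,1)\mapsto R_Y(f_*\xi),\qquad(a,s)\mapsto f(a).$$
The formulas agree on overlaps, so the map is continuous by pasting. By the ANE property of $Y$ and the tube lemma it extends to $\Theta:N_0\times I\to Y$ for some neighborhood $N_0\subseteq L$ of $A$, open in $F(A)$. So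
$$\Theta(\xi,0)=fR_A(\xi),\qquad\Theta(\xi,1)=R_Y(f_*\xi),\qquad\Theta(a,s)=f(a).\tag{3}$$

## 8. Averages $\varphi(x,t)$ with small support

The purpose of this section is to replace a point $x\in X$, for each scale $t\in(0,1]$, by an average $\varphi(x,t)\in F(X)$ whose support shrinks to $x$ as $t\to0$, with the control announced in Section 4.

**Step 8: covers and neighborhoods.** Let $\mathcal U$ be an open cover of $Y$ with $F(U)\subseteq N_Y$ for $U\in\mathcal U$ (Lemma 4(b)). Let $\mathcal U'$ be an open cover of $Y$ such that for each $U'\in\mathcal U'$ the union of the members of $\mathcal U'$ meeting $U'$ lies in a member of $\mathcal U$. Let $\mathcal V$ be an open cover of $X$ with $F(V)\subseteq N_X$ and $F(V\cap A)\subseteq N_0$ for $V\in\mathcal V$: around points of $A$ apply Lemma 4(b) in $F(X)$ and in $F(A)$, around points off $A$ take $V\cap A=\emptyset$. Let $\mathcal V'$ be an open cover of $X$ such that each star $\mathrm{St}(x,\mathcal V')$ lies in a member of $\mathcal V$. Take $g$ on $X$ from Lemma 1 and intersect all $g(n,w)$ with a suitable neighborhood of $w$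 that does not depend on $n$. This gives $g(n,w)$, decreasing in $n\ge0$, with (G) and:

* (g1) $g(n,w)$ lies in a member of $\mathcal V'$;
* (g2) $g(n,w)\cap A=\emptyset$ if $w\notin A$;
* (g3) if $w\in A$, then $f(g(n,w)\cap A)$ lies in a member of $\mathcal U'$.

**Step 9: the averages.** For each $n\ge0$ let $\{\psi^n_w\}_{w\in X}$ be a locally finite partition of unity on $X$ with $\operatorname{supp}\psi^n_w\subseteq g(n,w)$. Interpolate: for $t\in[2^{-n-1},2^{-n}]$ put
$$\psi_w(x,t)=(1-\theta)\psi^n_w(x)+\theta\,\psi^{n+1}_w(x),\qquad\theta=2-2^{n+1}t.$$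
At $t=2^{-n}$ this is $\psi^n_w$ and at $t=2^{-n-1}$ it is $\psi^{n+1}_w$, so the definitions agree at common endpoints, and $\{\psi_w\}$ is a locally finite partition of unity on $X\times(0,1]$. Let
$$\varphi(x,t)=\sum_w\psi_w(x,t)\,w\in F(X).$$
For $t\in(0,1]$ let $n(t)\ge0$ be the integer with $2^{-n(t)-1}<t\le2^{-n(t)}$, and let $g_t(w)=g(n(t),w)$. We say that $x$ is close to $w$ at scale $t$ when $x\in g_t(w)$.

**Step 10: five properties.** These are what the rest of the proof uses.

**(P1)** $\psi_w(x,t)>0\Rightarrow x\in g_t(w)$. Indeed $\psi^k_w(x)>0$ for $k=n(t)$ or $k=n(t)+1$, so $x\in g(k,w)\subseteq g(n(t),w)$.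

**(P2)** Each $(x_*,t_*)\in X\times(0,1]$ has a neighborhood $P\times K$ such that for $x,x'\in P$ and $t\in K$: $\psi_w(x',t)>0\Rightarrow x\in g_t(w)$.

*Proof.* Let $n=n(t_*)$ and $K=(2^{-n-1},2^{-n+1})\cap(0,1]$. By local finiteness choose a neighborhood $P$ of $x_*$ such that for $k\in\{n-1,n,n+1\}$, $k\ge0$, every $w$ with $P\cap\operatorname{supp}\psi^k_w\ne\emptyset$ satisfies $x_*\in\operatorname{supp}\psi^k_w$ and $P\subseteq g(k,w)$: start with a neighborhood meeting finitely many supports, remove those that do not contain $x_*$, and intersect with the finitely many $g(k,w)$ that remain. If $t\in K$ and $\psi_w(x',t)>0$, then $n(t)\in\{n-1,n\}$ and $\psi^k_w(x')>0$ for some $k\in\{n(t),n(t)+1\}$. Hence $P\subseteq g(k,w)\subseteq g_t(w)$.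

**(P3)** $\varphi(a,t)\in F(A)$ for $a\in A$: if $\psi_w(a,t)>0$, then $a\in g_t(w)\cap A$ by (P1), so $w\in A$ by (g2).

**(P4)** If $x_0\in V$, $V$ open in $X$, there are an open $V'\ni x_0$ and $\tau>0$ such that $t<\tau$ and $g_t(w)\cap V'\ne\emptyset$ imply $w\in V$. Take $V',n_0$ from (G) and $\tau=2^{-n_0}$; $t<\tau$ implies $n(t)\ge n_0$.

**(P5)** If $B$ is finite and $x\in g_t(w)$ for all $w\in B$, then $F(B)\subseteq N_X$; if moreover $B\subseteq A$, then $F(B)\subseteq N_0$. Indeed, by (g1) each $w\in B$ lies with $x$ in a member of $\mathcal V'$, so $B\subseteq\mathrm{St}(x,\mathcal V')$, which lies in a member $V$ of $\mathcal V$; and $F(V)\subseteq N_X$, $F(V\cap A)\subseteq N_0$.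

Note the form of (P5): *one* point $x$ close to all of $B$ suffices.

## 9. The approach speed $\lambda$

$W$ is stratifiable (Borges). Let $W$ be closed in a stratifiable $Z$. Take $p_j,x_j$ from Lemma 3 and, for $z\in Z\setminus W$, let $J(z)=\{j:p_j(z)>0\}$, which is finite and nonempty. For $w\in W$, $z\in Z\setminus W$, $t\in(0,\frac14]$ let
$$s(w,t)=\min\{u(w)/t,\,4\},\qquad\bar s(z,t)=\sum_jp_j(z)\,s(x_j,t).$$
Both are continuous. So $s$ is the ratio of scales from Section 4, cut off at $4$, and $\bar s$ is its average. Two cut-off functions: $\beta(s)=1$ for $s\le2$, $\beta(s)=3-s$ for $2\le s\le3$, $\beta(s)=0$ for $s\ge3$, which says how far to push along $D$; and a continuous $\kappa:[0,4]\to I$ with $\kappa=0$ on $[0,\frac14]$ and $\kappa=1$ on $[\frac12,4]$.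

**Step 11: what must hold at $(z,t)$.** We list the conditions under which the three recipes of Section 4 make sense. For $z\in Z\setminus W$, $t\in(0,\frac14]$, with $s_j=s(x_j,t)$, $\bar s=\bar s(z,t)$, $\beta=\beta(\bar s)$, consider:

* (D1) $|s_j-s_{j'}|<\frac14$ for $j,j'\in J(z)$ (hence $|s_j-\bar s|<\frac14$ for $j\in J(z)$).
* (D2) If $\bar s\ge1$, then for all $j,j'\in J(z)$ and $w\in X$: $\psi_w(D_\beta x_{j'},t)>0\Rightarrow D_\beta x_j\in g_t(w)$.
* (D3) If $\bar s\le1$, then $\{\hat f(x_j):j\in J(z)\}$ lies in one member of $\mathcal U'$.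

Given (D1), the expressions in (D2) and (D3) are defined. Let $j\in J(z)$. If $\bar s\ge1$, then $s_j>\frac34$, so $u(x_j)>0$ and $x_j\in X\setminus A$. If moreover $\beta>0$, then $\bar s<3$, $s_j<\frac{13}4<4$, so $u(x_j)=s_jt<1$ and $x_j\in O_1$; if $\beta=0$, then $D_\beta x_j=x_j$. If $\bar s\le1$, then $s_j<\frac54$, $u(x_j)<\frac54t<1$ and $x_j\in W_1$.

**Step 12: the conditions hold near $W\times(0,\frac14]$.** *Claim.* Every $(w_*,t_*)\in W\times(0,\frac14]$ has a neighborhood $M\times K$ in $Z\times(0,\frac14]$ such that (D1)–(D3) hold for $z\in M\setminus W$, $t\in K$.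

*Proof.* Let $s_*=s(w_*,t_*)$. By (S) and continuity of $s$, taking $M$ and $K$ small we may force all $x_j$, $j\in J(z)$, into any prescribed neighborhood of $w_*$ in $W$, and $|s_j-s_*|$, $|\bar s-s_*|$ below any prescribed $\varepsilon\le\frac1{16}$. So (D1) holds.

(D3) is void if $s_*\ge\frac98$, since then $\bar s>1$. Otherwise $u(w_*)=s_*t_*<1$, so $w_*\in W_1$. Continuity of $\hat f$ at $w_*$ gives a neighborhood of $w_*$ that $\hat f$ maps into a member of $\mathcal U'$, and we force all $x_j$ into it.

(D2) is void if $s_*<1-\frac1{16}$, since then $\bar s<1$. Otherwise $u(w_*)>0$ and $w_*\in X\setminus A$. If $s_*>3+\frac1{16}$, then $\bar s>3$ and $\beta=0$; take $P\times K$ from (P2) at $(w_*,t_*)$ and force all $x_j$ into $P\setminus A$. If $s_*\le3+\frac1{16}$, then $u(w_*)=s_*t_*<1$, so $w_*\in O_1\setminus A$. Take $P\times K$ from (P2) at $(D_{\beta(s_*)}w_*,t_*)$. By continuity of $D$ on $O_1\times I$ and of $\beta$, $D_{\beta(\bar s)}x_j\in P$ once $x_j$ is near $w_*$ and $\bar s$ is near $s_*$. Then (P2) is (D2). ∎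

**Step 13: choosing $\lambda$.** We need a continuous function $\lambda$, zero on $W$, such that the conditions hold at $(z,\lambda(z))$ for $z$ close to $W$. Let $\mathcal D$ be the set of $(z,t)\in Z\times(0,\frac14]$ for which $z\in W$ or (D1)–(D3) hold, and $\mathcal D^\circ$ its interior in $Z\times(0,\frac14]$. By the claim $W\times(0,\frac14]\subseteq\mathcal D^\circ$. By the tube lemma,
$$E_n=\{z:\{z\}\times[2^{-n},\tfrac14]\subseteq\mathcal D^\circ\}\qquad(n\ge2)$$
is an open neighborhood of $W$. Since $Z$ is perfectly normal, $W=\bigcap_{n\ge2}Q_n$ with $Q_n$ open. Put $G_2=E_3\cap Q_2$ and, by normality, choose inductively open $G_{n+1}$ with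
$$W\subseteq G_{n+1}\subseteq\overline{G_{n+1}}\subseteq G_n\cap E_{n+2}\cap Q_{n+1}.$$
So $\overline{G_{n+1}}\subseteq G_n\subseteq E_{n+1}$ for $n\ge2$, and $\bigcap_nG_n=W$. Choose continuous $\lambda_n:Z\to I$ with $\lambda_n=0$ on $\overline{G_{n+1}}$ and $\lambda_n=1$ on $Z\setminus G_n$, and put
$$\lambda=\sum_{n\ge2}2^{-n-1}\lambda_n,\qquad G=G_2.$$
Then $\lambda$ is continuous and $\lambda=0$ on $W$. On $G_n\setminus G_{n+1}$ we have $\lambda_k=0$ for $k<n$ and $\lambda_k=1$ for $k>n$, so $\lambda=2^{-n-1}\lambda_n+2^{-n-1}\in[2^{-n-1},2^{-n}]$, while $G_n\subseteq E_{n+1}$. Hence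
$$0<\lambda(z)\le\tfrac14\quad\text{and}\quad(z,\lambda(z))\in\mathcal D\qquad\text{for }z\in G\setminus W.\tag{4}$$

## 10. The retraction $\rho:G\to W$

**Step 14: the averages $\Xi$ and $\Upsilon$.** We form the average in $X$ where $\bar s\ge1$ and the one in $Y$ where $\bar s\le1$, and check that they lie where the retractions are defined. Let $z\in G\setminus W$, $t=\lambda(z)$, and $s_j,\bar s,\beta$ as in Step 11; by (4), (D1)–(D3) hold.

When $\bar s\ge1$ put
$$\Xi(z)=\sum_{j\in J(z)}p_j(z)\,\varphi(D_\beta x_j,t)\in F(X).$$
If $w\in\operatorname{supp}\Xi(z)$, then $\psi_w(D_\beta x_{j'},t)>0$ for some $j'\in J(z)$. So by (D2), for *each* $j\in J(z)$,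
$$D_\beta x_j\in g_t(w)\quad\text{for all }w\in\operatorname{supp}\Xi(z),\tag{5}$$
and $\Xi(z)\in N_X$ by (P5). If $1\le\bar s\le2$, then $\beta=1$ and $D_1x_j\in A$, so $\Xi(z)\in F(A)$ by (P3) and $\Xi(z)\in N_0$ by (P5).

When $\bar s\le1$ put
$$\Upsilon(z)=\sum_{j\in J(z)}p_j(z)\big[\kappa(s_j)\,f_*\varphi(D_1x_j,t)+(1-\kappa(s_j))\,\hat f(x_j)\big]\in F(Y),$$
the first summand being omitted if $\kappa(s_j)=0$. If $\kappa(s_j)>0$, then $s_j>0$ and $u(x_j)<1$, so $x_j\in O_1\setminus A$, $D_1x_j\in A$ and $\varphi(D_1x_j,t)\in F(A)$: the formula makes sense.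

We have $\Upsilon(z)\in N_Y$. Indeed, all $\hat f(x_j)$ lie in one $U_0'\in\mathcal U'$ by (D3). If $\kappa(s_j)>0$ and $\psi_w(D_1x_j,t)>0$, then $D_1x_j\in g_t(w)$ by (P1), $w\in A$ by (g2), and by (g3) $f(w)$ and $\hat f(x_j)=f(D_1x_j)$ lie in a common member of $\mathcal U'$, which meets $U_0'$ in $\hat f(x_j)$. So $\operatorname{supp}\Upsilon(z)$ lies in the union of the members of $\mathcal U'$ meeting $U_0'$, hence in a member of $\mathcal U$, and $\Upsilon(z)\in N_Y$.

**Step 15: definition of $\rho$.** Put $\rho(z)=z$ for $z\in W$, and for $z\in G\setminus W$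
$$\rho(z)=\begin{cases}q(R_X(\Xi(z))),&\bar s\ge2\quad\text{(I)},\\ \Theta(\Xi(z),\,2-\bar s)\in Y,&1\le\bar s\le2\quad\text{(II)},\\ R_Y(\Upsilon(z))\in Y,&\bar s\le1\quad\text{(III)}.\end{cases}$$
The formulas agree on overlaps. If $\bar s=2$, then $\Xi\in N_0\subseteq N_A$, so by (2) and (3) $q(R_X\Xi)=q(R_A\Xi)=f(R_A\Xi)=\Theta(\Xi,0)$. If $\bar s=1$, then all $s_j>\frac34$, so $\kappa(s_j)=1$ and $\beta=1$, hence $\Upsilon=f_*\Xi$ and $\Theta(\Xi,1)=R_Y(f_*\Xi)=R_Y(\Upsilon)$.

It remains to prove that $\rho$ is continuous.

## 11. Continuity of $\rho$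

**Step 16: on $G\setminus W$.** The three regions are closed in the open set $G\setminus W$, because $z\mapsto\bar s(z,\lambda(z))$ is continuous there. By pasting it suffices that $\Xi$ is continuous on $\{\bar s\ge1\}$ and $\Upsilon$ on $\{\bar s\le1\}$. Near a given point only finitely many $p_j$ are not identically $0$. We go through the possible positions of $x_j$.

On $\{\bar s\ge1\}$:

* if $x_j\in Y$, then $p_j=0$ there, since $p_j(z)>0$ forces $x_j\in X\setminus A$;
* if $x_j\in X\setminus O_1$, then $\beta=0$ wherever $p_j>0$ (otherwise $x_j\in O_1$ by Step 11), so the $j$-th term equals $p_j(z)\varphi(x_j,\lambda(z))$;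
* if $x_j\in O_1\setminus A$, the term is $p_j(z)\varphi(D_\beta x_j,\lambda(z))$, with $z\mapsto D_{\beta(\bar s(z,\lambda(z)))}x_j$ continuous.

Since $\{\psi_w\}$ is locally finite on $X\times(0,1]$, in each case only finitely many $w$ occur near a given point, with continuous coefficients. Lemma 4(c) applies.

On $\{\bar s\le1\}$:

* terms with $x_j\in X\setminus O_1$ vanish, since $p_j(z)>0$ forces $x_j\in W_1$;
* terms with $x_j\in Y$ are $p_j(z)x_j$, since $s_j=0$;
* terms with $x_j\in O_1\setminus A$ involve the fixed point $D_1x_j$ and the continuous functions $\kappa(s(x_j,\lambda(z)))$ and $\psi_w(D_1x_j,\lambda(z))$.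

Again only finitely many points of $Y$ occur locally, with continuous coefficients, and Lemma 4(c) applies.

**Step 17: at $w_*\in X\setminus A$.** Here $z\to w_*$ makes the ratio of scales reach $4$, so only recipe (I) without pushing is in force. Let $O\subseteq X\setminus A$ be an open neighborhood of $w_*$. Choose an open $V\ni w_*$, $V\subseteq O$, with $F(V)\subseteq R_X^{-1}(O)$ (Lemma 4(b)), and then an open $V'\subseteq V$ containing $w_*$ and $\tau$ from (P4). Let $c=u(w_*)>0$. By (S) and continuity choose an open $M\ni w_*$ in $Z$ with $M\subseteq G$, $M\cap W\subseteq O$, $\lambda<\min(\tau,c/8)$ on $M$, and $x_j\in V'\setminus A$, $u(x_j)>c/2$ for all $z\in M\setminus W$, $j\in J(z)$. For such $z$, with $t=\lambda(z)$, we have $u(x_j)/t>4$, so $s_j=4=\bar s$, $\beta=0$ and $\Xi=\sum_jp_j\varphi(x_j,t)$. If $w\in\operatorname{supp}\Xi$, then some $x_j\in g_t(w)\cap V'$ by (P1), so $w\in V$ by (P4). Hence $\Xi\in F(V)$ and $\rho(z)=q(R_X\Xi)\in O$. So $\rho(M)\subseteq O$.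

**Step 18: at $y_0\in Y$, the neighborhood.** All three recipes can occur here, and each must land near $y_0$. Let $[U,O]$ be an open neighborhood of $y_0$. Choose an open $U_1$ with $y_0\in U_1\subseteq U$ and $F(U_1)\subseteq R_Y^{-1}(U)$. For each $a\in f^{-1}(U_1)\subseteq O$ choose an open $V_a\ni a$ in $X$ with
$$F(V_a)\subseteq R_X^{-1}(O),\qquad F(V_a\cap A)\subseteq\{\xi\in N_0:\Theta(\{\xi\}\times I)\subseteq U\},\qquad V_a\cap A\subseteq f^{-1}(U_1).$$
This is possible by Lemma 4(b): $R_X(a)=a\in O$, $\Theta(a,s)=f(a)\in U$, and the set in the middle is open in $F(A)$ by the tube lemma. Take $V_a',\tau_a$ from (P4) for $a\in V_a$, and put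
$$O_a=\{x\in O_1\cap O:D(\{x\}\times I)\subseteq V_a',\ D_1(x)\in f^{-1}(U_1),\ u(x)<\tau_a/4\},\qquad O'=\bigcup_{a\in f^{-1}(U_1)}O_a.$$
Each $O_a$ is open in $X$ (tube lemma, and $D_1:O_1\to A$ is continuous) and contains $a$. Since $D_1=\mathrm{id}$ on $A$, we have $O'\cap A=f^{-1}(U_1)$. So $[U_1,O']\subseteq[U,O]$ is an open neighborhood of $y_0$ in $W$. By (S) choose an open $M\ni y_0$ in $Z$ with $M\subseteq G$, $M\cap W\subseteq[U_1,O']$, and $x_j\in[U_1,O']$ for $z\in M\setminus W$, $j\in J(z)$. The bound $u<\tau_a/4$ in $O_a$ matters: no bound on $t$ alone would serve all $a$ at once, but wherever the support of an average must be controlled we shall have $t<4u(x_j)<\tau_a$.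

**Step 19: at $y_0\in Y$, the estimate.** Let $z\in M\setminus W$ and $t=\lambda(z)$.

*Regions (I) and (II), $\bar s\ge1$.* All $s_j>\frac34$, so $x_j\in O'\setminus A$ and, since $s_j\le u(x_j)/t$, $t<\frac43u(x_j)$. Fix *one* $j\in J(z)$; then $x_j\in O_a$ for some $a$. So $t<\frac43\cdot\frac{\tau_a}4<\tau_a$ and $D_\beta x_j\in V_a'$. By (5), $D_\beta x_j\in g_t(w)\cap V_a'$ for every $w\in\operatorname{supp}\Xi$, so $w\in V_a$ by (P4). Thus $\Xi\in F(V_a)$: a single $a$ serves the whole average. In (I), $R_X(\Xi)\in O$ and $\rho(z)\in q(O)\subseteq[U,O]$. In (II), $\Xi\in F(V_a\cap A)$ and $\rho(z)=\Theta(\Xi,2-\bar s)\in U$.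

*Region (III), $\bar s\le1$.* Each $\hat f(x_j)\in U_1$: either $x_j\in U_1$, or $x_j\in O'\setminus A$ and $D_1x_j\in f^{-1}(U_1)$. If $\kappa(s_j)>0$, then $s_j>\frac14$, so $x_j\in O_a\setminus A$ for some $a$ and $t<4u(x_j)<\tau_a$. If moreover $\psi_w(D_1x_j,t)>0$, then $w\in A$ by (P3) and $D_1x_j\in g_t(w)\cap V_a'$ by (P1), so $w\in V_a\cap A$ by (P4) and $f(w)\in U_1$. Hence $\Upsilon\in F(U_1)$ and $\rho(z)=R_Y(\Upsilon)\in U$. Here different $j$ may use different $a$; this does no harm, because the averaging happens in $Y$, inside the single set $U_1$.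

So $\rho(M)\subseteq[U,O]$. Thus $\rho:G\to W$ is continuous, $\rho|_W=\mathrm{id}$, and $G$ is an open neighborhood of $W$ in $Z$. Since $Z$ was arbitrary, $W$ is an ANR. This proves Theorem 1. ∎

## 12. Converse statements and the role of the hypotheses

We prove Theorem 2.

**Part (a).** "If" is Theorem 1. For "only if", we show that $Y$ is a retract of a neighborhood of it in $W$ and use the ANE property of $W$. Let $r_A:O_A\to A$ be a neighborhood retraction in $X$. The set $W_A=[Y,O_A]$ is open in $W$, and $y\mapsto y$, $x\mapsto f(r_A(x))$ is a retraction $W_A\to Y$; it is continuous because $q$ restricts to a quotient map over the open set $W_A$. If $Y$ is closed in a stratifiable $Z$, then the inclusion $Y\hookrightarrow W$ extends to $h:G\to W$ with $G$ an open neighborhood of $Y$. Restrict $h$ to the open set $h^{-1}(W_A)\supseteq Y$ and compose with the retraction $W_A\to Y$. So $Y$ is an ANR.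

**Part (b).** First, *a nonempty contractible ANR $X$ is an AR*. Let $X$ be closed in a stratifiable $Z$, $\rho:O\to X$ a neighborhood retraction, and $c:X\times I\to X$ with $c_0=\mathrm{id}$, $c_1\equiv x_0$. Choose an open $O_2$ with $X\subseteq O_2\subseteq\overline{O_2}\subseteq O$, and a continuous $v:Z\to I$ with $v=0$ on $X$ and $v=1$ off $O_2$. The maps $z\mapsto c(\rho(z),v(z))$ on $O$ and $z\mapsto x_0$ on $Z\setminus\overline{O_2}$ are defined on open sets covering $Z$ and agree on the overlap, where $v=1$. Together they are a retraction onto $X$. Conversely, *an AR is contractible*: extend the identity on $X\times\{0\}$ and a constant map on $X\times\{1\}$ over $X\times I$ by the AE property.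

Now let $X$ and $A\ne\emptyset$ be AR's; they are ANR's. There is a retraction $r:X\to A$. Apply the AE property of $X$ to the closed set $X\times\{0,1\}\cup A\times I\subseteq X\times I$ with the map $\mathrm{id}$ at $0$, $r$ at $1$, and $(a,s)\mapsto a$: this gives a homotopy $X\times I\to X$ rel $A$ from $\mathrm{id}$ to $r$. Follow it by $q$, and take the constant homotopy on $Y$; since $q\times\mathrm{id}_I$ is a quotient map ($I$ is compact Hausdorff), this induces a strong deformation retraction of $W$ onto $Y$.

If $Y$ is an AR, then $Y$ is contractible, hence so is $W$; and $W$ is an ANR by Theorem 1. So $W$ is an AR. If $W$ is an AR, then $Y\ne\emptyset$ (as $A\neq\emptyset$) and $Y$ is a retract of $W$. If $Y$ is closed in a stratifiable $Z$, extend $Y\hookrightarrow W$ over $Z$ by the AE property of $W$ and compose with the retraction $W\to Y$. So $Y$ is an AR.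

**Part (c).** An arc and a point are AR's, as we saw in Section 1. We use a remark on compact ANR's $K\subset\mathbb R^2$. Such a $K$ is closed in the metrizable space $\mathbb R^2$, so there is a retraction $r:O\to K$ of an open $O\supseteq K$. Given $p\in K$ and an open neighborhood $V$ of $p$ in $K$, choose a disk $B\subseteq O$ centered at $p$ with $r(B)\subseteq V$. Then
$$(x,\theta)\mapsto r\big((1-\theta)x+\theta p\big),\qquad x\in B\cap K,\ \theta\in I,\tag{6}$$
contracts $B\cap K$ to $p$ inside $V$, and $B\cap K$ lies in the connected set $r(B)\subseteq V$.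

*$A$ must be assumed an ANR.* Let $X=[0,1]$, $A=\{0\}\cup\{1/n:n\ge1\}$, $Y$ a point. Let $C_n\subset\mathbb R^2$ be the circle of radius $\frac1n$ centered at $(\frac1n,0)$ and $\mathbb H=\bigcup_{n\ge1}C_n$, the Hawaiian earring. Map $[\frac1{n+1},\frac1n]$ once around $C_n$, with its endpoints going to the origin, and $0$ to the origin. This is a continuous map from $[0,1]$ onto the compact set $\mathbb H$ that identifies exactly the points of $A$; so $W$ is homeomorphic to $\mathbb H$. If $\mathbb H$ were an ANR, then by (6) with $p$ the origin some $C_n\subseteq B\cap\mathbb H$ would be contractible within $\mathbb H$. But $\mathbb H$ retracts onto $C_n$ by sending the (closed) union of the other circles to the origin, so $C_n$ would be contractible in itself, which a circle is not. So $W$ is not an ANR, although $X$ and $Y$ are AR's.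

*$X$ need not be an ANR if $A,Y,W$ are.* Let $X\subset\mathbb R^2$ be the closed topologist's sine curve, the union of $\{(x,\sin\frac1x):0<x\le1\}$ and $A=\{0\}\times[-1,1]$, and let $Y$ be a point. Then $A$ and $Y$ are AR's. The map $(x,y)\mapsto x$ from the compact space $X$ onto $[0,1]$ collapses exactly $A$, so $W=X/A$ is an arc, hence an AR. But $X$ is not an ANR. Suppose it were, and apply the remark with $p=(0,0)$ and $V$ the set of points of $X$ at distance less than $\frac12$ from $p$. The set $r(B)\subseteq V$ is connected and contains $p$ and all points of $B\cap X$, some of which have positive first coordinate. But a connected subset of $X$ containing $p$ and a point with first coordinate $x_0>0$ projects onto an interval containing $[0,x_0]$, so it contains all $(x,\sin\frac1x)$ with $0<x\le x_0$, and some of these have second coordinate $1$ and are not in $V$. This is a contradiction. ∎
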